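# Strong iISS and a Dissipation Inequality: a Counterexample in the Plane and an Exact Characterization

## 1. A scalar system with a saturated restoring force

Consider one state, one input:
$$
\dot x=-\frac{x}{1+|x|}+u .\tag{1}
$$
The restoring force never exceeds $1$ in size. Let us push the system in three ways.

*A large constant push.* With $u\equiv 2$ and $x(0)=0$ we have $\dot x>-1+2=1$, so $x(t)\ge t$. A bounded input can drive the state to infinity.

*A short push.* Always $\frac{d}{dt}|x|\le|u|$, so $|x(t)|\le|x(0)|+\int_0^t|u|$. An input of finite total mass produces a bounded state.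

*A small persistent push.* Let $c:=\|u\|_\infty\le\frac14$. If $|x|>4c$, then $|x|\ge\frac{2c}{1-2c}$, that is, $\frac{|x|}{1+|x|}\ge 2c$, and so
$$\frac{d}{dt}|x|\le-\frac{|x|}{1+|x|}+c\le-\frac12\,\frac{|x|}{1+|x|}.$$
The state is pulled back toward the interval $[-4c,4c]$, however long the push lasts.

One function records the last two behaviors at once. Take $V(x)=\sqrt{1+x^2}-1$ and $\kappa(s)=\frac{s}{2(1+s)}$. Then
$$
V'(x)\Big(-\frac{x}{1+|x|}+u\Big)\le\frac{|x|}{\sqrt{1+x^2}}\big(-2\kappa(|x|)+|u|\big)\le-\rho(|x|)+\max\{0,|u|-\kappa(|x|)\},\tag{2}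
$$
with $\rho(s)=s\,\kappa(s)/\sqrt{1+s^2}$: split $-2\kappa+|u|=-\kappa+(|u|-\kappa)$ and use $|x|/\sqrt{1+x^2}\le1$. In words, an input of size at most $\kappa(|x|)$ costs nothing, and only the part above this threshold is charged.

Does every system that tolerates short pushes and small persistent pushes have such a function $V$? We shall see that the answer is yes in dimension one and no in every dimension $n\ge2$, and we shall find exactly which systems do have one.

## 2. iISS, ISS with respect to small inputs, and the dissipation inequality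

We study
$$
\dot x=f(x,u),\qquad x\in\mathbb R^n,\ u\in\mathbb R^m,\tag{3}
$$
with $f$ locally Lipschitz and $f(0,0)=0$. Inputs $u:\mathbb R_{\ge0}\to\mathbb R^m$ are measurable and locally essentially bounded, $\|u\|_\infty$ is the essential supremum norm, and $x(t)=x(t;x_0,u)$ is the solution with $x(0)=x_0$. We write $a_+:=\max\{0,a\}$. If an estimate is required for all $t\ge0$ and its right side is bounded on bounded time intervals, it forces the solution to exist for all $t\ge0$, since solutions that stay bounded can be continued.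

**Comparison functions.** A function $\rho:\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ is of class $\mathcal P$ if it is continuous, $\rho(0)=0$, and $\rho(s)>0$ for $s>0$. It is of class $\mathcal K$ if it is continuous, zero at zero and strictly increasing, and of class $\mathcal K_\infty$ if it is also unbounded. A function $\beta:\mathbb R_{\ge0}\times\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ is of class $\mathcal{KL}$ if $\beta(\cdot,t)\in\mathcal K$ for each $t$, and $\beta(s,\cdot)$ is nonincreasing and tends to $0$ for each $s$. For example, $s/(1+s^2)$ is in $\mathcal P$ but not in $\mathcal K$, while $s/(1+s)$ is in $\mathcal K$ but not in $\mathcal K_\infty$.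

**Proper storage function.** This is a $C^1$ function $V:\mathbb R^n\to\mathbb R_{\ge0}$ that is positive definite and radially unbounded; we also just say "proper $V$". For such $V$ there are $\alpha_1,\alpha_2\in\mathcal K_\infty$ with $\alpha_1(|x|)\le V(x)\le\alpha_2(|x|)$, and $\nabla V(0)=0$ since $0$ is a minimum.

**iISS.** System (3) is *integral input-to-state stable* if there are $\beta\in\mathcal{KL}$ and $\gamma,\mu\in\mathcal K_\infty$ such that for all $x_0$, all inputs $u$ and all $t\ge0$,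
$$
|x(t)|\le\beta(|x_0|,t)+\gamma\Big(\int_0^t\mu(|u(s)|)\,ds\Big).\tag{4}
$$

**ISS with respect to small inputs.** There are $R>0$, $\beta\in\mathcal{KL}$, $\gamma\in\mathcal K$ such that for all $x_0$, all inputs with $\|u\|_\infty\le R$ and all $t\ge0$,
$$
|x(t)|\le\beta(|x_0|,t)+\gamma(\|u\|_\infty).\tag{5}
$$
(If this holds for all inputs, without the restriction $\|u\|_\infty\le R$, the system is called ISS.)

**Strong iISS.** System (3) is *Strongly iISS* if it is both iISS and ISS with respect to small inputs.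

All the decay estimates we need come from one lemma.

**Lemma 1.** Let $q\in\mathcal P$. There is $\beta_q\in\mathcal{KL}$, depending only on $q$, such that if $v\ge0$ is locally absolutely continuous and $w\ge0$ is locally integrable on $[0,T)$ with $\dot v\le-q(v)+w$ a.e., then $v(t)\le\beta_q(v(0),t)+2\int_0^tw$ for all $t\in[0,T)$.

*Proof.* Let $I(t)=\int_0^tw$ and $D=v-I$. Then $\dot D\le-q(v)\le0$, so $D$ is nonincreasing. Fix $t$. If $D(t)\le I(t)$, then $v(t)=D(t)+I(t)\le2I(t)$. Otherwise, for $s\in[0,t]$,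
$$D(s)\ge D(t)>I(t)\ge I(s)\ge0,$$
so $D\le v=D+I\le2D$ on $[0,t]$. Put $\bar q(a)=\min\{a,\ \min_{1\le\lambda\le2}q(\lambda a)\}$, which is continuous, and positive for $a>0$. Then $\dot D\le-\bar q(D)$ on $[0,t]$. Let $\Phi(a)=\int_1^a\frac{d\tau}{\bar q(\tau)}$ for $a>0$. It is $C^1$ and strictly increasing, and $\Phi(a)\to-\infty$ as $a\to0^+$ because $\bar q(\tau)\le\tau$. Now $\frac{d}{ds}\Phi(D(s))\le-1$, hence $\Phi(D(t))\le\Phi(v(0))-t$. Set
$$\beta_q(a,t)=\Phi^{-1}(\Phi(a)-t)\ \ (a>0),\qquad\beta_q(0,t)=0.$$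
This makes sense, since the range of $\Phi$ is an interval unbounded below that contains $\Phi(a)$. For fixed $t$ it is continuous and strictly increasing in $a$ and tends to $0$ as $a\to0^+$; for fixed $a$ it decreases to $0$ as $t\to\infty$. So $\beta_q\in\mathcal{KL}$ and $v(t)=D(t)+I(t)\le\beta_q(v(0),t)+I(t)$. $\square$

The part about $\dot D\le-\bar q(D)$ is the standard comparison lemma, for which one may also quote Lin–Sontag–Wang, SIAM J. Control Optim. 34 (1996), Lemma 4.4.

**Three small examples.** System (1) is Strongly iISS. Lemma 1 with $v=|x|$, $q(s)=\frac{s}{1+s}$, $w=|u|$ gives (4). For $c=\|u\|_\infty\le\frac14$, Lemma 1 with $v=(|x|-4c)_+$, $q(s)=\frac{s}{2(1+s)}$, $w=0$ gives (5) with $R=\frac14$, $\gamma(s)=4s$ (where $v>0$ we use that $s/(1+s)$ is increasing; where $v=0$, $\dot v=0$ a.e.).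

The system $\dot x=-\frac{x}{1+x^2}+u$ is iISS by Lemma 1, but not ISS with respect to small inputs: for constant $u=\varepsilon>0$ and $x\ge2/\varepsilon$ we have $\dot x\ge\varepsilon-\frac1x\ge\frac\varepsilon2$, so the state escapes to infinity, for every $\varepsilon>0$.

The system $\dot x=-x+(|u|-1)_+x^2$ satisfies $|x(t)|=e^{-t}|x_0|$ when $\|u\|_\infty\le1$, but it is not iISS: with $u\equiv2$ and $x_0=2$ we have $\dot x=x^2-x\ge x^2/2$, which blows up in finite time.

Here is the inequality modeled on (2).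

**Theorem 1 (known sufficient condition).** Assume that there are a proper storage function $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$ and $\kappa\in\mathcal K$ such that for all $x\in\mathbb R^n$, $u\in\mathbb R^m$,
$$
\nabla V(x)\cdot f(x,u)\le-\rho(|x|)+\eta\big((|u|-\kappa(|x|))_+\big).\tag{6}
$$
Then (3) is Strongly iISS.

This comes from the source of the problem, "Strong iISS: combination of iISS and ISS with respect to small inputs".

**Conjecture 1.** The converse holds: if (3) is Strongly iISS, then there are a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfying (6).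

## 3. Splitting (6) into a free zone and a flat bound

The next lemma separates the two things that (6) asks of $V$. It will be the equivalence of items 1 and 2 in Theorem B.

**Lemma 2.** The following are equivalent for (3).

1. There are a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfying (6).
2. There are a proper $V$, $\sigma\in\mathcal K_\infty$, $\kappa\in\mathcal K$ such that $\nabla V(x)\cdot f(x,u)\le\sigma(|u|)$ for all $(x,u)$, and $\nabla V(x)\cdot f(x,u)<0$ whenever $x\ne0$ and $|u|\le\kappa(|x|)$, with the *same* $V$ in both.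

*Proof.* If 1 holds, take $\sigma=\eta$: we have $(|u|-\kappa)_+\le|u|$, and the $\eta$-term vanishes when $|u|\le\kappa(|x|)$.

Let 2 hold. Put
$$\rho_2(s)=\min_{|x|=s}\ \min_{|u|\le\kappa(s)}\big(-\nabla V(x)\cdot f(x,u)\big).$$
Writing $x=s\omega$, $u=\kappa(s)\nu$ with $|\omega|=1$, $|\nu|\le1$, this is the minimum over a fixed compact set of a function jointly continuous in $(s,\omega,\nu)$, so $\rho_2$ is continuous. It is positive for $s>0$, and $\rho_2(0)=0$ because $\nabla V(0)=0$. Let $\tilde\kappa=\kappa/2$, $\rho=\min\{\rho_2,\kappa/2\}\in\mathcal P$ and $\eta(s)=s+\sigma(2s)\in\mathcal K_\infty$. We check (6) with $\tilde\kappa$ in place of $\kappa$.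

If $|u|\le\kappa(|x|)$, then $\nabla V\cdot f\le-\rho_2(|x|)\le-\rho(|x|)$.

If $|u|>\kappa(|x|)$, then $s:=|u|-\tilde\kappa(|x|)$ satisfies $s>|u|/2$ and $s>\kappa(|x|)/2$. Hence
$$\nabla V\cdot f\le\sigma(|u|)\le\sigma(2s)\le-\tfrac12\kappa(|x|)+s+\sigma(2s)\le-\rho(|x|)+\eta(s).\qquad\square$$

## 4. Dimension one, where the sign of $f$ decides

**Proposition 3.** If $n=1$ and (3) is Strongly iISS ($m\ge1$ arbitrary), then (6) holds for some proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$.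

*Proof.* **Step 1: small inputs cannot reverse the sign of $f$.** Let $R,\beta,\gamma$ be as in (5), with $\gamma$ enlarged to $\mathcal K_\infty$. Suppose $x\ne0$, $|u|\le R$ and $xf(x,u)\ge0$. Apply the constant input $u$ from the state $x$. The scalar autonomous solution is constant (if $f(x,u)=0$) or moves monotonically away from $0$, so $|x(t)|\ge|x|$ for all $t\ge0$. By (5), $|x|\le\beta(|x|,t)+\gamma(|u|)$, and $t\to\infty$ gives $|x|\le\gamma(|u|)$. Let $\kappa(s)=\frac{s}{1+s}\min\{R,\gamma^{-1}(s)\}\in\mathcal K$. For $s>0$ it satisfies $\kappa(s)\le R$ and $\kappa(s)<\gamma^{-1}(s)$, so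
$$
x\ne0,\ |u|\le\kappa(|x|)\ \Longrightarrow\ xf(x,u)<0.\tag{7}
$$

**Step 2: an iISS Lyapunov function decreases on the same region.** By Angeli–Sontag–Wang (IEEE Trans. Automat. Control 45 (2000), Theorem 1), iISS yields a smooth proper $V_1$, a continuous positive definite $\rho_1$ and $\sigma\in\mathcal K$, which we enlarge to $\mathcal K_\infty$, with
$$V_1'(x)f(x,u)\le-\rho_1(|x|)+\sigma(|u|).$$
For $x\ne0$ and $u=0$ this gives $V_1'(x)f(x,0)<0$, and (7) gives $xf(x,0)<0$. So $xV_1'(x)>0$. By (7) again, $V_1'(x)f(x,u)<0$ whenever $x\ne0$ and $|u|\le\kappa(|x|)$. Also $V_1'(x)f(x,u)\le\sigma(|u|)$ everywhere. This is item 2 of Lemma 2 with $V=V_1$. $\square$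

On a line, "decreasing" means the same for every function whose derivative has the sign of $x$. This is what let one function do both jobs.

## 5. Why adding two Lyapunov functions is not enough

In several dimensions the sensible first attempt is to take one function from each half of Strong iISS and add them. The iISS half gives a proper $V_1$ with $\nabla V_1\cdot f\le-\rho_1(|x|)+\sigma(|u|)$. The small-input half gives, as we shall see in Section 9, a positive definite $W$ with
$$\nabla W\cdot f\le-\rho_0(|x|)+\theta_0\big((|u|-\kappa_0(|x|))_+\big).$$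
Add them. In the free zone $|u|\le\kappa_0(|x|)$ this yields
$$\nabla(V_1+W)\cdot f\le-\rho_0(|x|)-\rho_1(|x|)+\sigma(|u|),$$
and the attempt stops at the term $\sigma(|u|)$. Fix $|u|=r>0$ small and let $|x|\to\infty$. The functions $\rho_0,\rho_1$ are only of class $\mathcal P$ and may tend to zero, so nothing absorbs $\sigma(r)$.

Could $W$ be used alone? It satisfies an inequality of the right form, but the construction does not make it radially unbounded. Here is how that happens, in the plane with state $(z,y)$. Consider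
$$\dot z=-\frac{z}{1+z^2}+(1+z^2)h(u)y,\qquad\dot y=-y+u-(1+z^2)h(u)y,$$
where $h(u)=(|u|-1)_+$. With $V_0=\frac12(z^2+y^2)$,
$$\dot V_0=-\frac{z^2}{1+z^2}-y^2+yu+h(u)(1+z^2)\,y(z-y).$$
For $|u|\le1$ the last term is absent and $V_0$ behaves well. But take $u=2$, $y=z/2$, $z\ge1$: the right side becomes
$$-\tfrac{z^2}{1+z^2}-\tfrac{z^2}4+z+\tfrac{(1+z^2)z^2}{4}=\tfrac{z^4}4+z-\tfrac{z^2}{1+z^2}\ge\tfrac{z^4}{4},$$
while $V_0=\frac58z^2$. If some increasing $C^1$ rescaling $\pi(V_0)$ is to satisfy a flat bound $\frac{d}{dt}\pi(V_0)\le\eta(2)$ at $u=2$, then $\pi'(V_0)\le4\eta(2)/z^4=\frac{25\,\eta(2)}{16\,V_0^2}$ for all $V_0\ge\frac58$. This is integrable at infinity, so $\pi$ is bounded: rescaling this $V_0$ to obey the flat bound destroys radial unboundedness.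

So we may suspect that the conjecture fails, and ask what could defeat *every* $V$. Two kinds of motion are treated differently by (4) and (6). A small input kept on for a long time is charged in $\int\mu(|u|)$, but is free in (6) once $\kappa(|x|)$ exceeds it. A large input is charged in both, in proportion to its duration. An unbounded trajectory that contradicts (6) should therefore spend nearly all its time under a small input, and use large inputs only during pulses of finite total duration. The system just displayed allows exactly this. A small input slowly *recharges* $y$. A pulse of size $2$ *converts* $y$ into $z$, at the rate $1+z^2$, so it needs only time of order $1/z^2$. If $z$ grows by a fixed amount per cycle, so that $z_k\approx k$, the pulse durations are of order $1/k^2$ and summable, and the loss of $z$ during one unit of rest is only about $1/z$. Meanwhile the conversion moves mass from $y$ to $z$ without creating any, which protects iISS.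

## 6. Recharge and discharge: the planar counterexample

Let $h:\mathbb R\to\mathbb R_{\ge0}$ be locally Lipschitz with $h=0$ on $[-1,1]$ and $h(2)=1$, for instance $h(u)=(|u|-1)_+$. (If $h\in C^\infty$, the vector field below is $C^\infty$.) For $x=(z,y)\in\mathbb R^2$, $u\in\mathbb R$ consider
$$
\dot z=-\frac{z}{1+z^2}+(1+z^2)h(u)\,y,\qquad\dot y=-y+u-(1+z^2)h(u)\,y.\tag{8}
$$

**Theorem A.** System (8) is Strongly iISS, but no proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfy (6).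

So Conjecture 1 is false. The positive half is short.

**Step (a): (8) is iISS.** Put $Y=|z|+|y|$, so $|x|\le Y\le\sqrt2\,|x|$. Along a solution, $Y$ is locally absolutely continuous, and for a.e. $t$ we have $\frac d{dt}|z|=\mathrm{sgn}(z)\dot z$, $\frac d{dt}|y|=\mathrm{sgn}(y)\dot y$ with $\mathrm{sgn}(0)=0$. The conversion terms cancel:
$$
\dot Y\le-\frac{|z|}{1+z^2}+(1+z^2)h(u)|y|-|y|+|u|-(1+z^2)h(u)|y|\le-\frac{Y}{1+Y^2}+|u|,\tag{9}
$$
because $\frac{|z|}{1+z^2}\ge\frac{|z|}{1+Y^2}$ and $|y|\ge\frac{|y|}{1+Y^2}$. In particular $Y(t)\le Y(0)+\int_0^t|u|$, so solutions exist for all $t\ge0$. Lemma 1 with $v=Y$, $q(s)=\frac{s}{1+s^2}$, $w=|u|$ gives $|x(t)|\le\beta_q(\sqrt2|x_0|,t)+2\int_0^t|u|$, which is (4).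

**Step (b): (8) is ISS with respect to small inputs, with $R=1$.** If $\|u\|_\infty\le1$, then $h(u)=0$ a.e., so $\dot z=-\frac z{1+z^2}$ and $\dot y=-y+u$. Hence $|y(t)|\le e^{-t}|y_0|+\|u\|_\infty$, and Lemma 1 with $v=|z|$, $w=0$ gives $|z(t)|\le\beta_q(|z_0|,t)$. Since $|x|\le|z|+|y|$, (5) holds with $\beta(s,t)=\beta_q(s,t)+e^{-t}s$ and $\gamma(s)=s$.

**Step (c): the runaway trajectory.** The negative half rests on the following lemma.

**Lemma 4.** For every $r\in(0,1]$ there are an initial state of (8), an input taking only the values $r$ and $2$, and times $t_k\to\infty$, such that $|x(t)|\ge1$ for all $t\ge0$, $|x(t_k)|\to\infty$, and the total time during which $u=2$ is finite.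

*Proof.* Choose $\zeta\ge3$ with $\frac2\zeta+\frac2{\zeta^2-2}\le0.15\,r$. Start at $t_0=0$, $z(0)=\zeta$, $y(0)=0$. Cycle $k$ starts at time $t_k$ with $z_k:=z(t_k)\ge\zeta$ and $y(t_k)\in[0,1]$, and consists of a rest and a pulse.

*Rest: $u\equiv r$ on $[t_k,t_k+1)$.* Since $r\le1$, $h(u)=0$. Then $y(t_k+s)=r(1-e^{-s})+e^{-s}y(t_k)\in[0,1]$, and $m_k:=y(t_k+1)$ satisfies $r/2\le r(1-e^{-1})\le m_k\le1$. The sign of $z$ is preserved by $\dot z=-\frac{z}{1+z^2}$, and $\frac d{dt}z^2=-\frac{2z^2}{1+z^2}\ge-2$, so $z\ge\sqrt{z_k^2-2}\ge\sqrt7>1$ during the rest. For $a_k:=z(t_k+1)$,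
$$a_k\ge\sqrt{z_k^2-2}\ge z_k-\frac2{z_k}\ge3-\frac23>2 .$$
(For the middle inequality square both sides: it says $z_k^2-2\ge z_k^2-4+4/z_k^2$, i.e. $z_k^2\ge2$.)

*Pulse: $u\equiv2$ for the duration $\tau_k:=2/a_k^2\le\frac12$.* Here $h(u)=1$ and
$$\dot z=-\frac z{1+z^2}+(1+z^2)y,\qquad\dot y=2-(2+z^2)y.$$
First, $\dot y=2>0$ whenever $y=0$, so $y$ stays $\ge0$. As long as $z\ge0$ we then have $\frac d{dt}z^2\ge-\frac{2z^2}{1+z^2}\ge-2$, so $z^2\ge a_k^2-2\tau_k\ge a_k^2-1\ge1$. Hence $z$ cannot reach $0$, and $z\ge1$ holds throughout the pulse.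

Second, $2+z^2\ge a_k^2+1$, so $\dot y\le2-a_k^2y$. After a time $s$ of the pulse, $y\le e^{-a_k^2s}m_k+(1-e^{-a_k^2s})\frac{2}{a_k^2}$. Thus $0\le y\le\max\{m_k,2/a_k^2\}\le1$ throughout, and at the end, where $a_k^2\tau_k=2$, $y\le e^{-2}m_k+\frac2{a_k^2}$: most of $y$ is gone.

Third, it has gone into $z$. Since $\frac{z}{1+z^2}\le\frac12$ and $y\le1$,
$$\frac d{dt}(z+y)=-\frac z{1+z^2}-y+2\ge-\frac12-1+2>0 .$$
So $z+y$ at the end of the pulse is at least $a_k+m_k$.

*Balance of one cycle.* Let $t_{k+1}=t_k+1+\tau_k$. Combining the second and third points, and using $\frac12(1-e^{-2})>0.4$ and $a_k^2\ge z_k^2-2$,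
$$
z_{k+1}\ge a_k+m_k(1-e^{-2})-\frac2{a_k^2}\ge z_k-\frac2{z_k}+0.4\,r-\frac2{z_k^2-2}\ge z_k+\frac r4,\qquad y(t_{k+1})\in[0,1].
$$
The last inequality for $z_{k+1}$ is the choice of $\zeta$. So the next cycle can start, and by induction $z_k\ge\zeta+kr/4\to\infty$. Throughout, $|x(t)|\ge z(t)\ge1$. The total pulse time is
$$\sum_k\tau_k\le\sum_k\frac2{(\zeta+kr/4)^2-2}<\infty.\qquad\square$$

**Step (d): (6) is impossible.** Suppose (6) holds for (8). Let $r=\min\{1,\kappa(1)\}>0$. If $|x|\ge1$, then $\kappa(|x|)\ge r$, so (6) gives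
$$
\nabla V(x)\cdot f(x,r)\le0,\qquad\nabla V(x)\cdot f(x,2)\le\eta(2)\qquad(|x|\ge1).\tag{10}
$$
Along the trajectory of Lemma 4 for this $r$ we have $|x|\ge1$ always, so $V(x(t_k))\le V(x(0))+\eta(2)\sum_j\tau_j$ for all $k$. The right side is finite and independent of $k$, although $|x(t_k)|\to\infty$. This contradicts the radial unboundedness of $V$, and Theorem A is proved. $\square$

Of $\rho$ we used only $\rho\ge0$. So strict decay is not the obstruction; properness together with a free zone is.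

## 7. Charging only inputs above a threshold, and the characterization

Lemma 4 points to the missing property: finite energy should keep the state bounded even when inputs of size up to $r$ are not counted.

**BEBS$_r$.** For $r>0$, system (3) satisfies BEBS$_r$ if there are $\alpha,\gamma,\mu\in\mathcal K_\infty$ and $c\ge0$ such that all solutions satisfy
$$
\alpha(|x(t)|)\le\gamma(|x_0|)+c+\int_0^t\mu\big((|u(s)|-r)_+\big)\,ds .\tag{11}
$$
This implies forward completeness, because the right side is bounded on bounded time intervals. It passes to smaller thresholds with the same functions: if $0<r'<r$, then $(|u|-r)_+\le(|u|-r')_+$.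

System (1) satisfies BEBS$_{1/2}$. When $|x|\ge1$ the restoring force is at least $\frac12$, so $\frac d{dt}|x|\le-\frac12+|u|\le(|u|-\frac12)_+$. Hence $(|x|-1)_+$ grows at most at this rate, and $|x(t)|\le|x_0|+1+\int_0^t(|u|-\frac12)_+$.

System (8) satisfies BEBS$_r$ for no $r>0$. For $r\le1$, the input of Lemma 4 has $\int_0^\infty\mu((|u|-r)_+)=\mu(2-r)\sum_k\tau_k<\infty$, while the state is unbounded. For $r>1$, BEBS$_r$ would imply BEBS$_1$.

**Theorem B.** The following are equivalent for (3).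

1. There are a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfying (6).
2. There are a proper $V$, $\sigma\in\mathcal K_\infty$, $\kappa\in\mathcal K$ such that $\nabla V\cdot f(x,u)\le\sigma(|u|)$ for all $(x,u)$, and $\nabla V\cdot f(x,u)<0$ whenever $x\ne0$, $|u|\le\kappa(|x|)$ (the same $V$ in both).
3. System (3) is ISS with respect to small inputs and satisfies BEBS$_r$ for some $r>0$.
4. There are $r>0$, $\beta\in\mathcal{KL}$, $\chi\in\mathcal K$, $\gamma,\mu\in\mathcal K_\infty$ such that for all $x_0,u,t$,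
$$
|x(t)|\le\beta(|x_0|,t)+\chi\big(\min\{\|u\|_\infty,r\}\big)+\gamma\Big(\int_0^t\mu\big((|u(s)|-r)_+\big)ds\Big).\tag{12}
$$

**Theorem C.** If $n=1$ ($m\ge1$ arbitrary), the converse of Theorem 1 holds. For every $n\ge2$, $m\ge1$ it fails.

*Proof of Theorem C.* The case $n=1$ is Proposition 3. For $n\ge2$ and $m\ge1$, use (8) with $u$ replaced by the first input component $u_1$ (the other components do not enter), together with $\dot x_j=-x_j$ for $3\le j\le n$. Put $Y=|z|+|y|+\sum_j|x_j|$, so that $|x|\le Y\le\sqrt n\,|x|$. As in (9), with $|x_j|\ge|x_j|/(1+Y^2)$,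
$$\dot Y\le-\frac Y{1+Y^2}+|u_1|\le-\frac Y{1+Y^2}+|u|,$$
and Lemma 1 gives iISS. If $\|u\|_\infty\le1$, then $|u_1|\le1$ a.e., so $z,y$ are bounded as in Step (b), and $|x_j(t)|=e^{-t}|x_j(0)|$; hence the system is ISS with respect to small inputs. Finally, Lemma 4 and Step (d) apply verbatim with $x_j\equiv0$ and $u=(u_1,0,\dots,0)$, for which $|u|=|u_1|$. $\square$

In Theorem B, Lemma 2 is the equivalence of 1 and 2. It remains to prove 1 ⇒ 4 ⇒ 3 ⇒ 1.

## 8. From the dissipation inequality to trajectory estimates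

**1 ⇒ 4.** The purpose is to apply Lemma 1 to the part of $V$ that lies above the level reached by the capped input.

Let $r=\kappa(1)$, $\ell=\min\{\|u\|_\infty,r\}$ (so $\ell=r$ if $u$ is unbounded), $b=\kappa^{-1}(\ell)\in[0,1]$, and
$$v(t)=\big(V(x(t))-\alpha_2(b)\big)_+ .$$
Suppose $v>0$. Then $\alpha_2(|x|)\ge V(x)>\alpha_2(b)$, so $|x|>b$ and $\kappa(|x|)\ge\ell\ge\min\{|u|,r\}$ for a.e. $t$. Since $|u|=\min\{|u|,r\}+(|u|-r)_+$,
$$(|u|-\kappa(|x|))_+\le(|u|-r)_++\big(\min\{|u|,r\}-\kappa(|x|)\big)_+=(|u|-r)_+ .$$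

Next we bound $\rho(|x|)$ below in terms of $v$, uniformly in $b\in[0,1]$. Let
$$m(s)=\min\{\rho(|x|):\ s\le V(x)\le s+\alpha_2(1)\},\qquad\hat\rho(s)=\inf_{\tau\ge0}\big(\min\{m(\tau),\tau\}+|s-\tau|\big).$$
The set defining $m(s)$ is compact, and nonempty since $V$ takes all values in $[0,\infty)$. The function $\hat\rho$ is 1-Lipschitz, $\hat\rho\le m$, and $\hat\rho(0)=0$ (take $\tau=0$). For $s>0$ it is positive: if $|\tau-s|\ge s/2$, the expression is at least $s/2$; if $\tau\in[s/2,3s/2]$, it is at least the smaller of $s/2$ and $\min\{\rho(|x|):s/2\le V(x)\le3s/2+\alpha_2(1)\}>0$. So $\hat\rho\in\mathcal P$. When $v>0$, $V(x)=v+\alpha_2(b)\in[v,v+\alpha_2(1)]$, hence $\rho(|x|)\ge m(v)\ge\hat\rho(v)$. By (6),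
$$
\dot v\le-\hat\rho(v)+\eta\big((|u|-r)_+\big)\quad\text{a.e.}\tag{13}
$$
Where $v=0$ this holds too, because $\dot v=0$ a.e. there.

From (13), $v$ is bounded on bounded intervals, so $x$ is, and solutions are complete. Lemma 1 with $q=\hat\rho$, $\beta_0:=\beta_{\hat\rho}$ and $v(0)\le\alpha_2(|x_0|)$ gives
$$V(x(t))\le\alpha_2(\kappa^{-1}(\ell))+\beta_0(\alpha_2(|x_0|),t)+2\int_0^t\eta\big((|u|-r)_+\big).$$
Apply $\alpha_1^{-1}$ and use $\alpha_1^{-1}(A+B+C)\le\alpha_1^{-1}(3A)+\alpha_1^{-1}(3B)+\alpha_1^{-1}(3C)$. This is (12) with $\beta(s,t)=\alpha_1^{-1}(3\beta_0(\alpha_2(s),t))$, $\chi(s)=\alpha_1^{-1}(3\alpha_2(\kappa^{-1}(s)))$ on $[0,r]$ and $\chi(s)=\chi(r)+s-r$ for $s>r$, $\gamma(s)=\alpha_1^{-1}(6s)$, and $\mu=\eta$.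

**4 ⇒ 3.** If $\|u\|_\infty\le r$, the integral in (12) vanishes and $\min\{\|u\|_\infty,r\}=\|u\|_\infty$, so (5) holds with $R=r$. For BEBS$_r$: if $|x|\le A+B+C$, then $|x|/3\le\max\{A,B,C\}$, so $\gamma^{-1}(|x|/3)\le\gamma^{-1}(A)+\gamma^{-1}(B)+\gamma^{-1}(C)$. With (12) this gives
$$\gamma^{-1}\big(|x(t)|/3\big)\le\gamma^{-1}(\beta(|x_0|,0))+\gamma^{-1}(\chi(r))+\int_0^t\mu\big((|u|-r)_+\big).$$
This is (11) with $\alpha(s)=\gamma^{-1}(s/3)$, $c=\gamma^{-1}(\chi(r))$, and $\gamma^{-1}(\beta(s,0))+s$ as the $\mathcal K_\infty$ function of $|x_0|$.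

## 9. Small-input ISS gives a strict function $W$

Now let item 3 hold. The plan is to build two functions: $W$ from small-input ISS, strict but perhaps not radially unbounded, and $\tilde U$ from BEBS$_r$, radially unbounded but not strict, which charges *nothing* for $|u|\le r$ apart from an error smaller than the decay of $W$. This is what $V_1$ could not do in Section 5. The sum will satisfy (6).

**Step 0: separated growth bounds on $f$.** We need the $x$- and $u$-dependence of the Lipschitz constant as a product, because errors in $u$ will have to be absorbed uniformly in $x$. There is a continuous nondecreasing $p\ge1$ such that for $|x|,|x'|\le a$, $|u|,|u'|\le b$,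
$$
|f(x,u)-f(x',u')|\le p(a)p(b)\big(|x-x'|+|u-u'|\big),\qquad|f(x,u)|\le p(a)p(b).\tag{14}
$$
Let $K(s)$ be a nondecreasing Lipschitz constant of $f$ on $\{|x|\le s,|u|\le s\}$. Then $K(\max\{a,b\})\le(1+K(a))(1+K(b))$. Let $l$ be continuous, nondecreasing and $\ge1+K$, for example $l(s)=\int_s^{s+1}(1+K)$, and put $p(a)=(1+a)\,l(a)$. The first bound is clear. For the second, use $f(0,0)=0$ and $a+b\le(1+a)(1+b)$.

**Step 1a: strict decay in a free zone.** Let $R,\beta,\gamma_0$ be as in (5). To use the ISS theory for *all* inputs we squeeze the input into the ball of radius $R$: consider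
$$\dot x=g(x,v):=f\big(x,\,Rv/\sqrt{1+|v|^2}\big).$$
It is locally Lipschitz, $g(0,0)=0$, and since $|Rv/\sqrt{1+|v|^2}|\le\min\{R,R|v|\}$, it is ISS with gain $s\mapsto\gamma_0(Rs)$. By Sontag–Wang (Syst. Control Lett. 24 (1995), Theorem 1) there are a smooth proper $V_0$ with bounds $\alpha_1(|x|)\le V_0(x)\le\alpha_2(|x|)$, $\alpha_1,\alpha_2\in\mathcal K_\infty$, and $\alpha_3\in\mathcal K$, $\chi\in\mathcal K$ (which we enlarge to $\mathcal K_\infty$) such that
$$|x|\ge\chi(|v|)\ \Longrightarrow\ \nabla V_0(x)\cdot g(x,v)\le-\alpha_3(|x|).$$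
Let $\kappa_0(s)=R\chi^{-1}(s)/\sqrt{1+\chi^{-1}(s)^2}$. It is of class $\mathcal K$, is $<R$, and tends to $R$. If $|u|\le\kappa_0(|x|)$, then $u=Rv/\sqrt{1+|v|^2}$ for a $v$ with $|v|\le\chi^{-1}(|x|)$. Hence
$$
|u|\le\kappa_0(|x|)\ \Longrightarrow\ \nabla V_0(x)\cdot f(x,u)\le-\alpha_3(|x|).\tag{15}
$$

**Step 1b: all inputs, and a rescaling that flattens the bound.** For arbitrary $u$ let $u'$ be its projection on the ball of radius $\kappa_0(|x|)$ and $s_0=|u-u'|=(|u|-\kappa_0(|x|))_+$. Then $|u'|\le|u|\le R+s_0$, and (14), (15) give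
$$\nabla V_0(x)\cdot f(x,u)\le-\alpha_3(|x|)+Q(|x|)\,\theta_0(s_0),$$
with $\theta_0(s)=p(R+s)\,s\in\mathcal K_\infty$ and $Q(a)=p(a)\max_{|x|\le a}|\nabla V_0(x)|$, continuous and nondecreasing. To remove the factor $Q$, let
$$\pi(v)=\int_0^v\frac{dw}{1+Q(\alpha_1^{-1}(w))},\qquad W=\pi\circ V_0.$$
Then $W$ is $C^1$, positive definite, and $W(x)\le\pi(\alpha_2(|x|))$. Since $|x|\le\alpha_1^{-1}(V_0(x))\le\alpha_1^{-1}(\alpha_2(|x|))$, we have $\pi'(V_0(x))\,Q(|x|)\le1$ and $\pi'(V_0(x))\ge1/\big(1+Q(\alpha_1^{-1}(\alpha_2(|x|)))\big)$. Therefore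
$$
\nabla W(x)\cdot f(x,u)\le-\rho_0(|x|)+\theta_0\big((|u|-\kappa_0(|x|))_+\big),\qquad\rho_0(a)=\frac{\alpha_3(a)}{1+Q(\alpha_1^{-1}(\alpha_2(a)))}\in\mathcal P.\tag{16}
$$
The integral $\pi$ may converge at infinity, as in Section 5, so $W$ may be bounded.

## 10. BEBS gives a radially unbounded function $U$

The natural candidate is a value function: the largest size that the state can attain in the future, minus the energy spent. The difficulty is regularity. If the supremum is approached only along very long trajectories, Gronwall's inequality gives no Lipschitz constant. We subtract an offset and charge the energy *twice*, so that every pair $(u,t)$ that makes the payoff positive uses bounded energy and bounded time.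

**Setup.** Let BEBS$_r$ hold with $\alpha,\gamma,\mu,c$. Decreasing $r$, assume $r<R$, and let $b_0>0$ be such that $\kappa_0(b_0)=r$. We may also assume that $\alpha$ is 1-Lipschitz. Indeed, replace it by
$$\tilde\alpha(s)=\min_{0\le\tau\le s}(\alpha(\tau)+s-\tau)=s+M(s),\qquad M(s)=\min_{0\le\tau\le s}(\alpha(\tau)-\tau).$$
Clearly $\tilde\alpha\le\alpha$ and $\tilde\alpha(0)=0$. Let $s<s'$. As $M$ is nonincreasing, $\tilde\alpha(s')-\tilde\alpha(s)\le s'-s$. If $M(s')=M(s)$, then $\tilde\alpha(s')>\tilde\alpha(s)$. Otherwise the minimum for $s'$ is attained at some $\tau\in(s,s']$, and $\tilde\alpha(s')\ge\alpha(\tau)>\alpha(s)\ge\tilde\alpha(s)$. So $\tilde\alpha$ is strictly increasing and 1-Lipschitz. Finally $\tilde\alpha(s)\ge\min\{\alpha(s/2),s/2\}$, so it is unbounded.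

Put $c_0=c+\gamma(b_0)$, $\hat\mu=\mu+\theta_0$, $E_u(t)=\int_0^t\hat\mu((|u|-r)_+)\,ds$ and
$$
J(x_0,u,t)=\alpha(|x(t;x_0,u)|)-c_0-1-2E_u(t),\qquad U(x_0)=\max\Big\{0,\ \sup_{u,\,t\ge0}J(x_0,u,t)\Big\}.\tag{17}
$$

**(i) Bounds on $U$, and bounded energy.** Since $\mu\le\hat\mu$, (11) gives
$$
J(x_0,u,t)\le\gamma(|x_0|)-\gamma(b_0)-1-E_u(t).\tag{18}
$$
So $U(x_0)\le\gamma(|x_0|)<\infty$; $U=0$ on $\{|x|\le b_0\}$; and $J(x_0,u,t)>0$ implies $E_u(t)\le\gamma(|x_0|)$ and $|x_0|>b_0$. Taking $t=0$ in (17), $U(x)\ge\alpha(|x|)-c_0-1$.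

**(ii) Bounded time.** We show: if $J(x_0,u,t)>0$, then $t\le T(|x_0|)$ for a nondecreasing function $T$.

By (11) and (i), $|x(\tau)|\le B(|x_0|):=\alpha^{-1}(2\gamma(|x_0|)+c)$ for $\tau\in[0,t]$. Suppose $|x(\tau)|\le b_0$ for some $\tau\in[0,t]$. Then (11) started at time $\tau$ gives $\alpha(|x(t)|)\le\gamma(b_0)+c+E_u(t)=c_0+E_u(t)$, so $J<0$, a contradiction. This is what the offset is for. Hence $|x(\tau)|>b_0$ and $\kappa_0(|x(\tau)|)\ge r$ on $[0,t]$, and integrating (16) gives
$$0\le W(x(t))\le W(x_0)-t\min_{[b_0,B(|x_0|)]}\rho_0+\int_0^t\theta_0\big((|u|-r)_+\big),$$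
so that
$$t\cdot\min_{[b_0,B(|x_0|)]}\rho_0\le\pi(\alpha_2(|x_0|))+\gamma(|x_0|).$$
This defines $T(N)=\big(\pi(\alpha_2(N))+\gamma(N)\big)/\min_{[b_0,B(N)]}\rho_0$ for $N>b_0$. Here (11) at $t=0$ gives $\alpha(N)\le\gamma(N)+c$, so $B(N)\ge N>b_0$. Both $B$ and $T$ are nondecreasing. Note that the decay of $W$ is what bounds the time.

**(iii) $U$ is locally Lipschitz.** We need the inequality
$$
p(|u|)\le p(R+1)+\theta_0\big((|u|-r)_+\big).\tag{19}
$$
Let $s=(|u|-r)_+$. If $s\le1$, then $|u|\le r+1\le R+1$. If $s>1$, then $|u|=r+s\le R+s$ and $p(|u|)\le p(R+s)\,s=\theta_0(s)$.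

Fix $N>b_0$ and $|x_0|,|x_0'|\le N$, and suppose $J(x_0,u,t)>0$. Let $x(\cdot),x'(\cdot)$ be the solutions from $x_0,x_0'$ with the input $u$. On $[0,t]$ we have $|x|\le B(N)$, $t\le T(N)$, and by (19), $\int_0^tp(|u|)\le p(R+1)T(N)+\gamma(N)$. By (14), as long as $|x'|\le B(N)+1$,
$$|x-x'|(\tau)\le|x_0-x_0'|+\int_0^\tau p(B(N)+1)\,p(|u|)\,|x-x'|,$$
and Gronwall's inequality gives $|x-x'|\le C_N|x_0-x_0'|$ with
$$C_N=\exp\!\big(p(B(N)+1)\,[\,p(R+1)T(N)+\gamma(N)\,]\big).$$
Let $C_N|x_0-x_0'|<1$. Then $|x'|\le B(N)+1$ on all of $[0,t]$: initially $|x_0'|\le N\le B(N)$, and at a first time with $|x'|=B(N)+1$ we would have $|x-x'|\ge1>C_N|x_0-x_0'|$. Since $\alpha$ is 1-Lipschitz and the energy term depends only on $u$,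
$$J(x_0',u,t)\ge J(x_0,u,t)-C_N|x_0-x_0'|.$$
If $U(x_0)>0$, take the supremum over all $(u,t)$ with $J(x_0,u,t)>0$; if $U(x_0)=0$ there is nothing to prove. In both cases $U(x_0')\ge U(x_0)-C_N|x_0-x_0'|$. Exchanging roles, $|U(x_0)-U(x_0')|\le C_N|x_0-x_0'|$ for points of the ball of radius $N$ at distance less than $1/C_N$. Subdividing segments, this holds on the whole ball.

**(iv) Dissipation for $U$.** Let $u\# v$ be the input that follows $u$ on $[0,h)$ and then $v$. Then $J(x(h;x_0,u),v,t)=J(x_0,u\#v,h+t)+2E_u(h)$, so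
$$U(x(h;x_0,u))\le U(x_0)+2E_u(h).$$
By Rademacher's theorem $U$ is differentiable a.e. At a point $x$ of differentiability, take a constant input $u\in\mathbb R^m$. Then $x(h)=x+hf(x,u)+o(h)$ and $E_u(h)=h\,\hat\mu((|u|-r)_+)$. Dividing by $h$ and letting $h\to0^+$,
$$
\nabla U(x)\cdot f(x,u)\le2\hat\mu\big((|u|-r)_+\big)\qquad\text{for a.e. }x\text{ and every }u\in\mathbb R^m.\tag{20}
$$
The exceptional null set of $x$ does not depend on $u$.

## 11. Smoothing $U$ and adding $W$

**Step 3: a smooth substitute $\tilde U$.** Mollifying $U$ creates an error, which is of size $p(|u|)$ in $u$ and hence unbounded; (19) will split it into a small constant, absorbed by $\rho_0$, and a charge on $(|u|-r)_+$. The error must be small relative to $\rho_0(|x|)$, which may vanish at infinity, so the mollification radius has to vary with $x$.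

*Partition of unity.* Let $\xi_0$ be a smooth radial function with values in $[0,1]$, equal to $1$ for $|x|\le\frac23b_0$ and to $0$ for $|x|\ge\frac56b_0$. For $j\ge1$ let $\xi_j$ be such a function equal to $1$ for $|x|\le b_0+j$ and to $0$ for $|x|\ge b_0+j+\frac12$. Put $\varphi_0=\xi_0$ and $\varphi_i=\xi_i-\xi_{i-1}$ for $i\ge1$. As $\xi_i=1$ on the support of $\xi_{i-1}$, all $\varphi_i\ge0$, and the sums telescope to $\sum_{i\ge0}\varphi_i=1$, locally finite. We have $\mathrm{supp}\,\varphi_0\subset\{|x|<b_0\}$, $\varphi_0=1$ on $\{|x|\le b_0/2\}$, and for $i\ge1$ the set $\mathrm{supp}\,\varphi_i$ is nonempty and compact in $\{b_0/2<|x|\le N_i\}$ with $N_i=b_0+i+1$.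

*Definition of $\tilde U$.* Let $\psi_\delta$ be a standard mollifier supported in $\{|y|\le\delta\}$, let $U_i=U*\psi_{\delta_i}$ with $\delta_i\le1$ for $i\ge1$, and let $U_0=0$, which equals $U$ on $\mathrm{supp}\,\varphi_0$ by (i). Put $\tilde U=\sum_{i\ge0}\varphi_iU_i\ge0$. This is $C^\infty$ and vanishes for $|x|\le b_0/2$. Since $\sum_i\nabla\varphi_i=0$, we may subtract $U\sum_i\nabla\varphi_i$ to obtain
$$
\nabla\tilde U=\sum_{i\ge1}\varphi_i\nabla U_i+\sum_{i\ge1}(U_i-U)\nabla\varphi_i ,\tag{21}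
$$
where the term $i=0$ of the second sum drops out because $U_0=U$ on $\mathrm{supp}\,\varphi_0$.

*Errors.* Let $x\in\mathrm{supp}\,\varphi_i$, $i\ge1$. Then $|x|\le N_i$ and $|x-y|\le N_i+1$ for $|y|\le\delta_i$. By (iii), $|\nabla U|\le C_{N_i+1}$ a.e. on the ball of radius $N_i+1$, and $\nabla U_i=(\nabla U)*\psi_{\delta_i}$ because $U$ is locally Lipschitz. By (20) and (14),
$$
\begin{aligned}
\nabla U_i(x)\cdot f(x,u)&=\int\psi_{\delta_i}(y)\,\nabla U(x-y)\cdot\big[f(x-y,u)+f(x,u)-f(x-y,u)\big]\,dy\\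
&\le2\hat\mu\big((|u|-r)_+\big)+C_{N_i+1}\,p(N_i+1)\,p(|u|)\,\delta_i .
\end{aligned}
$$
Moreover $|U_i-U|\le C_{N_i+1}\delta_i$ there, and $|f(x,u)|\le p(N_i)\,p(|u|)\le p(N_i+1)\,p(|u|)$.

*Choice of $\delta_i$.* Let
$$\varepsilon(x)=\frac{\min\{1,\rho_0(|x|)\}}{2p(R+1)},\qquad e_i=2^{-i-2}\min_{\mathrm{supp}\,\varphi_i}\varepsilon>0\quad(i\ge1).$$
The minimum is positive because $\mathrm{supp}\,\varphi_i$ is compact and does not contain $0$. Choose $\delta_i\le1$ with
$$C_{N_i+1}\delta_i\le1,\qquad C_{N_i+1}\,\delta_i\,p(N_i+1)\,\big(1+\sup|\nabla\varphi_i|\big)\le e_i .$$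
Insert the errors into (21). As $\sum_{i\ge1}\varphi_i\le1$, the main terms add up to at most $2\hat\mu((|u|-r)_+)$. The errors add up to at most
$$p(|u|)\sum_{i\ge1:\,x\in\mathrm{supp}\,\varphi_i}e_i\le\varepsilon(x)\,p(|u|)\le\frac{\min\{1,\rho_0(|x|)\}}{2p(R+1)}\Big(p(R+1)+\theta_0\big((|u|-r)_+\big)\Big)\le\tfrac12\rho_0(|x|)+\theta_0\big((|u|-r)_+\big),$$
by (19) and $p(R+1)\ge1$. Since $\theta_0\le\hat\mu$, for all $(x,u)$,
$$
\nabla\tilde U(x)\cdot f(x,u)\le3\hat\mu\big((|u|-r)_+\big)+\tfrac12\rho_0(|x|).\tag{22}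
$$
Finally $\tilde U-U=\sum_{i\ge1}\varphi_i(U_i-U)\ge-1$, because $C_{N_i+1}\delta_i\le1$. With (i),
$$
\tilde U(x)\ge U(x)-1\ge\alpha(|x|)-c_0-2 .\tag{23}
$$

**Step 4: the sum.** Let $V=W+\tilde U$. It is $C^1$ and vanishes at $0$; it is positive definite because $W$ is and $\tilde U\ge0$; it is radially unbounded by (23). Let $\kappa=\frac rR\kappa_0\in\mathcal K$. Since $r<R$ and $\kappa_0<R$, we have $\kappa\le\kappa_0$ and $\kappa<r$, so both $(|u|-\kappa_0(|x|))_+$ and $(|u|-r)_+$ are at most $(|u|-\kappa(|x|))_+$. Adding (16) and (22), with $\eta=\theta_0+3\hat\mu\in\mathcal K_\infty$,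
$$\nabla V(x)\cdot f(x,u)\le-\tfrac12\rho_0(|x|)+\eta\big((|u|-\kappa(|x|))_+\big)\qquad\text{for all }(x,u).$$
This is (6) with $\rho=\frac12\rho_0$. So 3 ⇒ 1, and Theorem B is proved. $\square$
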